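\title{Finding $k$-paths in bounded-degree graphs with polynomially many queries}

\begin{abstract}
In the bounded-degree graph model, an algorithm reads a graph $G$ of maximum degree at most $d$ by asking for the $i$-th neighbor of a vertex. Suppose that $G$ is $\epsilon$-far from containing no path with $k$ edges. Exploring balls of radius $k$ finds such a path with $O(kd^k/\epsilon)$ queries. We show that a number of queries polynomial in $k$ and $1/\epsilon$, independent of $d$ and of the number of vertices, suffices, and that a dependence at least linear in $k$ and in $1/\epsilon$ is unavoidable. The algorithm runs random walks. The analysis peels off small sets of low conductance, where conductance is measured in the walk watched on the vertices that remain.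
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a simple graph with vertex set $V=[n]=\{1,\dots,n\}$ and maximum degree at most $d$. In the \emph{bounded-degree graph model} an algorithm reads $G$ only through queries: a query $(v,i)$, with $v\in[n]$ and $1\le i\le d$, returns the $i$-th neighbor of $v$, or a special symbol if $v$ has fewer than $i$ neighbors. The algorithm receives $n,d,k$ and $\epsilon\in(0,1]$ as input and may toss coins; in particular it may pick vertices uniformly at random. Only queries are counted, and the input is chosen in the worst case.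

A \emph{$k$-path} is a simple path with $k$ edges, and $G$ is \emph{$k$-path free} if it contains none. The graph $G$ is \emph{$\epsilon$-far} from $k$-path free if at least $\epsilon dn/2$ edges must be removed from $G$ to make it $k$-path free. As $dn/2$ is the largest number of edges that the degree bound allows, this says that an $\epsilon$-fraction of the full capacity is needed to destroy all $k$-paths. An algorithm \emph{finds $k$-paths} if, on every graph with degree bound $d$ that is $\epsilon$-far from $k$-path free, it outputs a $k$-path of the graph with probability at least $2/3$.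

For $k=1$ the promise says that $|E|\ge\epsilon dn/2$. Then at least $\epsilon dn$ of the $dn$ possible queries return a vertex, and $\lceil 2/\epsilon\rceil$ random queries all fail with probability at most $e^{-2}<1/3$. For general $k$, Czumaj et al.\ showed that $O(kd^k/\epsilon)$ queries suffice. One way to see this bound is as follows. Let $U$ be the set of vertices that lie on a $k$-path. Removing the at most $d|U|/2$ edges inside $U$ destroys all $k$-paths, so $|U|\ge\epsilon n$. If $u\in U$, every edge of a $k$-path through $u$ has an endpoint at distance at most $k-1$ from $u$, and querying all neighbors of all such vertices costs at most $d(1+d+\dots+d^{k-1})\le kd^k$ queries. It suffices to try $O(1/\epsilon)$ random vertices $u$.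

This bound does not depend on $n$, but it is exponential in $k$. The following question was posed in \cite{paths}: can the dependence on $k$ be made polynomial? Precisely, is there a single algorithm and a single polynomial $p$ such that, for all $n,k,d\ge1$ and $0<\epsilon\le1$, the algorithm finds $k$-paths and makes at most $p(k,d,1/\epsilon)$ queries?

One might expect a negative answer, because the $k$-paths in a ball of exponential size can be forced through a single vertex. In the complete binary tree of depth $h$, every path with $k=2h$ edges joins two leaves and uses both edges at the root. But a bottleneck is cheap to cut. In a disjoint union of such trees, removing one edge from each of the $n/(2^{h+1}-1)$ trees destroys all $k$-paths, so with $d=3$ the graph is $\epsilon$-far only if $1/\epsilon\ge\frac32(2^{h+1}-1)$. The trees are then small compared with the permitted budget. This suggests a positive answer, and it suggests that the proof should cut the graph at its bottlenecks. Put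
$$\Lambda=1+\ln(k/\epsilon)\ge1 .$$

\begin{theorem}\label{thm:main}
There is an algorithm which, for all $n,k,d\ge1$ and $0<\epsilon\le1$, makes at most
$$O\left(k^{6}\,\epsilon^{-16}\,\Lambda^{7}\cdot\min\{d,\;k^{2}\epsilon^{-6}\Lambda^{2}\}\right)$$
queries and, on every graph $G$ with degree bound $d$ that is $\epsilon$-far from $k$-path free, outputs a $k$-path of $G$ with probability at least $2/3$.
\end{theorem}

Since $1+\ln x\le x$, we have $\Lambda\le k/\epsilon$. The bound is therefore at most $c\,d\,k^{13}\epsilon^{-23}$, and also at most $c\,k^{17}\epsilon^{-31}$, for an absolute constant $c$. So the answer to the question is yes, with a polynomial that does not involve $d$. We do not claim that the exponents are optimal. In the other direction we prove the following.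

\begin{proposition}\label{prop:lower}
Let $k\ge1$, $0<\epsilon\le\frac14$ and $d=2k+1$. For all sufficiently large $n$, every algorithm that finds $k$-paths makes at least $\max\{\frac{k+1}{2},\frac1{4\epsilon}\}$ queries in the worst case.
\end{proposition}

Thus no bound valid for all $d$ can be better than $\Omega(k+1/\epsilon)$.

Section~\ref{sec:model} describes two extreme situations in which random walks find a $k$-path, and the obstacle to combining them. Section~\ref{sec:algorithm} states the algorithm. Sections~\ref{sec:watched}--\ref{sec:large} analyze it, and Section~\ref{sec:lower} proves Proposition~\ref{prop:lower}.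

\section{Two ways in which walks find a path}\label{sec:model}

\subsection*{The walk}
Let $P$ be the $V\times V$ matrix with
$$P(u,v)=\frac1{2d}\ \text{ if } uv\in E,\qquad P(u,u)=1-\frac{\deg u}{2d}\ge\frac12,$$
and all other entries $0$. It is symmetric and its row sums are $1$. A \emph{walk} is a Markov chain $X_0,X_1,\dots$ with transition matrix $P$; we write $\Pr_u$ and $\mathbb E_u$ when $X_0=u$. A step from $v$ costs at most one query: with probability $\frac12$ stay; otherwise query $(v,i)$ for a uniform $i\in[d]$, and move to the answer if it is a vertex, else stay. Dividing by $d$ rather than by $\deg u$ makes $P$ symmetric, so a walk started at a uniform vertex is uniform at all times, and it ties $P$ to the normalization of farness. Indeed, write $Q(A,B)=\sum_{a\in A,\,b\in B}Q(a,b)$ for a matrix $Q$ and sets $A,B$. For disjoint $A$ and $B$, the number of edges between them is $2d\,P(A,B)$. The ratio $P(S,V\setminus S)/|S|$, the \emph{conductance} of $S$, is the probability that one step from a uniform vertex of $S$ leaves $S$.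

\subsection*{A walk that spreads}
A walk pauses, backtracks and closes cycles, so it is not a path. The next lemma extracts a path from it under one condition: pieces of the walk that are far apart in time are disjoint.

\begin{lemma}\label{lem:trace}
Let $\ell\ge1$ and $L=(k+1)\ell+1$. Let $x_0,\dots,x_T$ be vertices of $G$ such that $x_r=x_{r+1}$ or $x_rx_{r+1}\in E$ for each $r<T$. Let $0=\sigma_0<\sigma_1<\dots<\sigma_L=T$ and $W_j=\{x_r:\sigma_j\le r\le\sigma_{j+1}\}$ for $0\le j<L$. If $W_j\cap W_{j'}=\emptyset$ whenever $|j-j'|\ge\ell+1$, then the traversed edges $x_rx_{r+1}$ contain a $k$-path.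
\end{lemma}

\begin{proof}
Let $\Gamma$ be the graph formed by the vertices $x_r$ and the traversed edges; it is connected. We have $x_0\in W_0$, $x_T\in W_{L-1}$ and $L-1\ge2\ell\ge\ell+1$, so $x_0\ne x_T$. Let $x_0=z_0,z_1,\dots,z_m=x_T$ be a shortest path in $\Gamma$; it is simple and $m\ge1$. For each $i<m$ the edge $z_iz_{i+1}$ is traversed between times $r$ and $r+1$ for some $r$, and $\sigma_{j}\le r<\sigma_{j+1}$ for some index $j=j_i$; thus $z_i,z_{i+1}\in W_{j_i}$. In the sequence of indices $0,j_0,j_1,\dots,j_{m-1},L-1$, consecutive segments intersect: $z_0\in W_0\cap W_{j_0}$, $z_{i+1}\in W_{j_i}\cap W_{j_{i+1}}$, and $z_m\in W_{j_{m-1}}\cap W_{L-1}$. Each of the $m+1$ jumps is therefore at most $\ell$ in absolute value, and $(k+1)\ell=L-1\le(m+1)\ell$. Hence $m\ge k$, and $z_0,\dots,z_k$ is a $k$-path.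
\end{proof}

Suppose that $P^t(y,z)\le\beta$ for all $y,z\in V$ and $t\ge\ell$. Apply the lemma to a walk $X_0,\dots,X_L$ with $\sigma_j=j$, so that $W_j=\{X_j,X_{j+1}\}$. If the hypothesis fails, then $X_a=X_b$ for some $a<b\le L$ with $b-a\ge\ell$, and this has probability at most $\binom{L+1}2\beta$. If $\beta\le1/(L(L+1))$, one walk of length $L$ reveals a $k$-path with probability at least $\frac12$.

\begin{example}\label{ex:complete}
Let $G$ be the complete graph, $d=n-1\ge1$. Then $P=aI+(1-a)J/n$, where $J$ is the all-ones matrix and $a=\frac{n-2}{2(n-1)}<\frac12$. As $J/n$ is idempotent, $P^t=a^tI+(1-a^t)J/n$, so $P^t(y,z)\le2^{-t}+1/n$. The condition on $\beta$ holds once $2^\ell$ and $n$ are at least $2L(L+1)$, so $\ell$ of order $\log(2k)$ is enough when $n$ is large. The point is exponential decay: $\ell$ need only be logarithmic in $1/\beta$, while $1/\beta$ must be quadratic in $k\ell$.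
\end{example}

\subsection*{A walk that is trapped}
On the cycle, with $d=2$, the condition on $\beta$ fails for every $\ell$: the distribution $P^\ell(y,\cdot)$ lives on at most $2\ell+1\le L$ vertices, so $\beta\ge1/L$. The walk is slow because the cycle has small sets of small conductance. An arc $S$ of $m<n$ vertices has $P(S,V\setminus S)=2\cdot\frac14$, hence conductance $1/(2m)$. Cutting the cycle into arcs of $m$ vertices removes only a $1/m$ fraction of the edges, and if $m>k$ each arc contains a $k$-path.

In general, suppose that removing at most $\epsilon dn/4$ edges splits $G$ into pieces of fewer than $s$ vertices. What is left is still far from $k$-path free, so a random vertex $u$ has a fair chance to lie in a piece $S$ with a $k$-path inside. The algorithm does not know which edges were cut, so it cannot explore $S$ by a search that stops at its boundary. But if a short walk from $u$ visits each given vertex of $S$ with probability at least $s^{-2}$, then about $s^2\ln s$ walks visit all of $S$, and querying all neighbors of visited vertices reveals $G[S]$. No structure of the path is used here; in a union of cliques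 on $k+1$ vertices the $k$-paths are Hamiltonian paths of pieces of diameter one.

\subsection*{The obstacle}
The two situations are complementary at a single vertex $v$: either the distribution $P^t(v,\cdot)$ flattens exponentially fast, or one of its level sets $\{u:P^t(v,u)>\theta\}$ has conductance at most some small $\phi$. Such a level set is small and discoverable by walks. It is natural to remove it and to repeat, until either almost nothing is left or the walk spreads from every vertex of the remaining set $C$. The difficulty is to decide what ``the walk on $C$'' means. The walk in $G[C]$ cannot be simulated, because the algorithm does not know $C$. The true walk, killed when it leaves $C$, can be simulated, but it may die too early: the available bound on its death probability per step is $P(C,V\setminus C)/|C|\le\phi n/|C|$, while flattening at conductance $\phi$ takes more than $\phi^{-2}$ steps in the argument below. We shall instead let the walk leave $C$ and look at it only when it returns. The loss of mass per step is then controlled by a new parameter $R$, the permitted length of an excursion, which can be chosen after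 $\phi$.

\section{The algorithm}\label{sec:algorithm}

The parameters are
$$\phi=\frac{\epsilon}{16},\qquad s=\lceil 10^{13}k^2\epsilon^{-5}\Lambda^2\rceil,\qquad t_0=\lceil 1024\,\epsilon^{-2}\ln s\rceil,\qquad \ell=2t_0,$$
$$L=(k+1)\ell+1,\qquad R=\lceil 16L/\epsilon\rceil,\qquad N=RL,\qquad M=\lceil s^2\ln(2s)\rceil .$$
Here $\phi$ is the conductance threshold, $s$ bounds the size of a piece, $\ell$ is the time to spread, $L$ is as in Lemma~\ref{lem:trace}, and $N$ is the length of a walk that accommodates $L$ excursions of length at most $R$.

\medskip
\noindent\textbf{Algorithm.} Perform $\lceil10/\epsilon\rceil$ independent rounds. In a round, pick $u\in[n]$ uniformly at random.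
\begin{itemize}
\item If $d<4s/\epsilon$, run $M$ independent walks of length $N$ from $u$, and query all $d$ slots of every visited vertex.
\item If $d\ge4s/\epsilon$, run one walk of length $N$ from $u$.
\end{itemize}
If the edges known so far contain a $k$-path (exhaustive search), output it and stop.
\medskip

As in Example~\ref{ex:complete}, the value $1/\beta$, now of order $s$, must beat $L^2$, while $L$ depends on $s$ through $\ln s$ only. The following lemma closes this loop and counts queries.

\begin{lemma}\label{lem:param}
We have $s\ge80L^2/\epsilon$, and the algorithm obeys the query bound of Theorem~\ref{thm:main}.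
\end{lemma}

\begin{proof}
Let $x=k^2\epsilon^{-5}\Lambda^2\ge1$, so that $10^{13}x\le s\le(10^{13}+1)x$. From $\ln\Lambda\le\Lambda-1$ we get $\ln x\le5\ln(k/\epsilon)+2\ln\Lambda\le7(\Lambda-1)$, and $\ln(10^{13}+1)<30$, so $\ln s\le30+7(\Lambda-1)\le30\Lambda$. Next, $t_0\le1025\,\epsilon^{-2}\ln s$ and $k+1\le2k$ give $L\le4100\,k\epsilon^{-2}\ln s+1\le4101\,k\epsilon^{-2}\ln s$. Hence
$$80L^2/\epsilon\le1.35\cdot10^9\,k^2\epsilon^{-5}\ln^2s\le1.22\cdot10^{12}\,x\le s .$$
If $d<4s/\epsilon$, a round visits at most $M(N+1)$ vertices and spends $d$ queries on each; the steps of the walks are read off these answers. If $d\ge4s/\epsilon$, a round makes at most $N$ queries. In both cases the total is at most $\lceil10/\epsilon\rceil\,M(N+1)\min\{d,4s/\epsilon\}$. The estimates above give $s=O(k^2\epsilon^{-5}\Lambda^2)$, $M=O(s^2\Lambda)=O(k^4\epsilon^{-10}\Lambda^5)$, $L=O(k\epsilon^{-2}\Lambda)$, $R\le17L/\epsilon$ and $N\le17L^2/\epsilon=O(k^2\epsilon^{-5}\Lambda^2)$. Thus $\lceil10/\epsilon\rceil M(N+1)=O(k^6\epsilon^{-16}\Lambda^7)$ and $4s/\epsilon=O(k^2\epsilon^{-6}\Lambda^2)$.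
\end{proof}

\begin{proposition}\label{prop:round}
If $G$ is $\epsilon$-far from $k$-path free, then with probability at least $\epsilon/8$ the edges revealed in a single round contain a $k$-path.
\end{proposition}

Theorem~\ref{thm:main} follows: the algorithm outputs only $k$-paths of $G$, and all rounds fail with probability at most $(1-\epsilon/8)^{10/\epsilon}\le e^{-5/4}<\frac13$. Proposition~\ref{prop:round} is proved in Sections~\ref{sec:watched}--\ref{sec:large}.

\section{The walk watched on a set}\label{sec:watched}

Fix a nonempty set $C\subseteq V$. For a walk started in $C$ let $\sigma_0=0$ and $\sigma_{j+1}=\min\{r>\sigma_j:X_r\in C\}$, and put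
$$\tau=\sigma_1,\qquad Y_j=X_{\sigma_j},\qquad\gamma_j=\sigma_{j+1}-\sigma_j .$$
So $Y_0,Y_1,\dots$ are the successive positions in $C$, and $\gamma_j$ is the length of the $j$-th excursion. (All $\sigma_j$ are almost surely finite, by Lemma~\ref{lem:exc}(b) below.) The \emph{watched kernel} is the $C\times C$ matrix
\begin{equation}\label{eq:K}
K(u,v)=K_C(u,v)=\Pr\nolimits_u(\tau\le R,\ X_\tau=v)=\sum_{r=1}^{R}\ \sum_{x_1,\dots,x_{r-1}\notin C}P(u,x_1)P(x_1,x_2)\cdots P(x_{r-1},v),
\end{equation}
where the term $r=1$ is $P(u,v)$. It describes the sequence $(Y_j)$, killed at the first excursion longer than $R$. The truncation bounds the real time that a step of $K$ takes.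

\begin{example}
Let $G$ be the path $a,z,b$ with $d=2$ and $C=\{a,b\}$. Then $P(a,a)=\frac34$, $P(z,z)=\frac12$, and each edge has weight $\frac14$. The walk killed on leaving $C$ loses a quarter of its mass at each step and never moves. In contrast,
$$K(a,b)=\sum_{r=2}^R\tfrac14\left(\tfrac12\right)^{r-2}\tfrac14=\tfrac18\left(1-2^{-(R-1)}\right),\qquad K(a,a)=\tfrac34+K(a,b),$$
so $K$ loses only $2^{-(R+1)}$ per step, and it sees the connection through $z$. Also $\mathbb E_a\tau=\frac34+\frac14(1+2)=\frac32$, so $\mathbb E_a\tau+\mathbb E_b\tau=3=n$; compare Lemma~\ref{lem:exc}(b).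
\end{example}

We use the strong Markov property in this form: conditioned on $X_0,\dots,X_{\sigma_j}$, the process $(X_{\sigma_j+r})_{r\ge0}$ is a walk started at $Y_j$. For functions $f,h$ on $C$ let $\langle f,h\rangle=\sum_{x\in C}f(x)h(x)$, $\|f\|^2=\langle f,f\rangle$, and
$$\mathcal E(f)=\tfrac12\sum_{x,y\in C}K(x,y)\bigl(f(x)-f(y)\bigr)^2 .$$

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(a)] $K$ is symmetric and $K(u,v)\ge P(u,v)$ for $u,v\in C$. For every $t\ge0$ the matrix $K^t$ is symmetric and nonnegative, with row and column sums at most $1$.
\item[(b)] $\|Kf\|^2\le\langle f,Kf\rangle\le\|f\|^2-\mathcal E(f)$ for every $f$; in particular $\|Kf\|\le\|f\|$.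
\item[(c)] $K^t(u,v)=\Pr_u(Y_t=v,\ \gamma_0,\dots,\gamma_{t-1}\le R)$. In particular, a walk of length $Rt$ from $u$ visits $v$ with probability at least $K^t(u,v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Reversing the sequence $x_1,\dots,x_{r-1}$ in \eqref{eq:K} and using the symmetry of $P$ gives $K(u,v)=K(v,u)$. The term $r=1$ gives $K\ge P$. The row sum at $u$ is $\Pr_u(\tau\le R)\le1$. Powers inherit symmetry, nonnegativity and the bound on row sums.

(b) Since $K(u,u)\ge P(u,u)\ge\frac12$, the symmetric matrix $Q=2K-I$ is nonnegative with row sums at most $1$. Hence $|\langle f,Qf\rangle|\le\sum_{x,y}Q(x,y)\frac{f(x)^2+f(y)^2}2\le\|f\|^2$, the eigenvalues of $Q$ lie in $[-1,1]$, and those of $K=(I+Q)/2$ lie in $[0,1]$. Expanding $f$ in an orthonormal eigenbasis and using $\lambda^2\le\lambda$ gives the first inequality. Expanding the square and using symmetry, $\mathcal E(f)=\sum_xf(x)^2\sum_yK(x,y)-\langle f,Kf\rangle\le\|f\|^2-\langle f,Kf\rangle$.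

(c) Use induction on $t$; the case $t=0$ is trivial. By the strong Markov property at $\sigma_t$, the probability for $t+1$ is $\sum_{w\in C}K^t(u,w)\Pr_w(\tau\le R,X_\tau=v)=K^{t+1}(u,v)$. On the event in question, $\sigma_t\le Rt$.
\end{proof}

The first inequality in (b) is the only place where the pauses of the walk matter. Without them it can fail: the matrix that swaps two points preserves $\|f\|$ although $\mathcal E(f)>0$ for nonconstant $f$.

An excursion from a particular vertex of $C$ can be long, and the kernel $K$ says nothing about the vertices outside $C$. Both issues are handled on average over the starting point, again by reversal.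

\begin{lemma}\label{lem:exc}
\begin{enumerate}
\item[(a)] For each $z\notin C$: $\ \sum_{u\in C}\sum_{r\ge1}\Pr_u(X_r=z,\ \tau>r)\le1$.
\item[(b)] $\sum_{u\in C}\mathbb E_u\tau\le n$.
\item[(c)] $\sum_{u\in C}\Pr_u(\tau>R)\le n/(R+1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z\notin C$ and $r\ge1$. The event $\{X_r=z,\tau>r\}$ means that $X_1,\dots,X_{r-1}\notin C$ and $X_r=z$. Reversing these trajectories as in Lemma~\ref{lem:K}(a) and summing over $u$,
$$\sum_{u\in C}\Pr\nolimits_u(X_r=z,\ \tau>r)=\Pr\nolimits_z(X_1,\dots,X_{r-1}\notin C,\ X_r\in C).$$
The events on the right are disjoint for different $r$, which gives (a). For $r\ge1$, $\Pr_u(\tau>r)=\sum_{z\notin C}\Pr_u(X_r=z,\tau>r)$, so summing (a) over $z\notin C$ and adding the term $r=0$ yields $\sum_{u\in C}\sum_{r\ge0}\Pr_u(\tau>r)\le(n-|C|)+|C|=n$. The left side is $\sum_u\mathbb E_u\tau$, which proves (b). As $\Pr_u(\tau>r)$ is nonincreasing in $r$, the terms $r=0,\dots,R$ alone contribute at least $(R+1)\sum_u\Pr_u(\tau>R)$, which proves (c).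
\end{proof}

\section{Peeling}\label{sec:peel}

The construction in this section belongs to the analysis; the algorithm does not perform it. Let $\emptyset\ne C\subseteq V$. A \emph{level set} in $C$ is a nonempty set of the form
$$S=\{u\in C:K_C^t(v,u)>\theta\}\qquad\text{with } v\in C,\quad 0\le t<t_0 \text{ an integer},\quad\theta\ge1/s .$$
A level set $S$ is \emph{peelable} from $C$ if $K_C(S,C\setminus S)\le\phi|S|$. Conductance is measured in $K_C$ because it is $K_C$ that must spread when no peelable set exists. Nothing is lost on the other side, because $K_C\ge P$.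

\begin{lemma}\label{lem:piece}
Let $S$ be peelable from $C$. Then
\begin{enumerate}
\item[(a)] $|S|<s$;
\item[(b)] at most $\epsilon d|S|/8$ edges of $G$ join $S$ to $C\setminus S$;
\item[(c)] for all $u,u'\in S$, a walk of length $N$ from $u$ visits $u'$ with probability greater than $s^{-2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S$ be defined by $(v,t,\theta)$ and $K=K_C$; we use Lemma~\ref{lem:K}. For (a), $\theta|S|<\sum_uK^t(v,u)\le1$, so $|S|<1/\theta\le s$. For (b), the number of such edges is $2d\,P(S,C\setminus S)\le2d\,K(S,C\setminus S)\le2d\phi|S|=\epsilon d|S|/8$. For (c), symmetry gives $K^{2t}(u,u')\ge K^t(u,v)K^t(v,u')>\theta^2\ge s^{-2}$, and $2Rt\le R\ell\le N$.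
\end{proof}

Let $C_1=V$. Given $C_i$ with $|C_i|\ge\epsilon n/4$ and a set $S_i$ peelable from $C_i$, put $C_{i+1}=C_i\setminus S_i$ and continue; stop as soon as $|C_i|<\epsilon n/4$ or no peelable set exists. The process terminates since every $S_i$ is nonempty. The sets $S_i$ are the \emph{pieces}, the final set $C$ is the \emph{core}, and together they partition $V$. One of the following holds:
\begin{itemize}
\item[(A)] $|C|<\epsilon n/4$;
\item[(B)] $|C|\ge\epsilon n/4$ and no level set in $C$ is peelable from $C$.
\end{itemize}
We prove Proposition~\ref{prop:round} in each case. Farness is used in case (A) only.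

\section{Case (A): the pieces exhaust the graph}\label{sec:small}

Let $G$ be $\epsilon$-far from $k$-path free and let (A) hold. Let $F$ be the set of edges that do not lie inside a piece. An edge of $F$ either lies inside $C$, or has an endpoint in a piece. In the second case let $i$ be the least index such that $S_i$ contains an endpoint; the other endpoint is then in $C_i\setminus S_i$. By Lemma~\ref{lem:piece}(b) and (A),
\begin{equation}\label{eq:F}
|F|\le\sum_i\frac{\epsilon d|S_i|}8+\frac{d|C|}2\le\frac{\epsilon dn}8+\frac{\epsilon dn}8=\frac{\epsilon dn}4 .
\end{equation}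

\emph{The degree bound is small.} Querying all neighbors costs a factor $d$, which is harmless only if $d$ is bounded in terms of $k$ and $\epsilon$. Case (A) provides this. Suppose $d\ge4s/\epsilon$. The pieces contain at most $\sum_i|S_i|^2/2\le sn/2\le\epsilon dn/8$ edges, so $|E|\le\frac38\epsilon dn<\frac12\epsilon dn$ by \eqref{eq:F}. Removing all edges makes $G$ $k$-path free, which contradicts farness. Hence $d<4s/\epsilon$, and the round consists of $M$ walks with all neighbors of visited vertices queried.

\emph{Many vertices lie in pieces with a $k$-path.} Call $S_i$ \emph{good} if $G[S_i]$ contains a $k$-path. Remove $F$ and all edges inside good pieces. Every remaining edge lies inside a piece that is not good, and a $k$-path, being connected, would lie inside one such piece; so the resulting graph is $k$-path free. By farness and \eqref{eq:F}, the good pieces contain at least $\epsilon dn/2-\epsilon dn/4=\epsilon dn/4$ edges. They contain at most $\sum_{\mathrm{good}}d|S_i|/2$ edges, so $\sum_{\mathrm{good}}|S_i|\ge\epsilon n/2$. The start $u$ lies in a good piece with probability at least $\epsilon/2$.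

\emph{A good piece is discovered.} Let $u\in S_i$ with $S_i$ good. By Lemma~\ref{lem:piece}(c), a given $u'\in S_i$ is missed by all $M$ walks with probability at most $(1-s^{-2})^M\le e^{-M/s^2}\le1/(2s)$. Since $|S_i|<s$, all of $S_i$ is visited with probability at least $\frac12$, and then all edges of $G[S_i]$ are known. The round succeeds with probability at least $\frac\epsilon2\cdot\frac12=\frac\epsilon4$.

\section{Case (B): the watched walk spreads on the core}\label{sec:large}

Let (B) hold and write $K=K_C$.

\subsection*{Spreading}
We know only that sets of a special form, the level sets, have conductance above $\phi$. This suffices, because the passage from conductance to $\mathcal E(f)$ involves only the sets on which $f$ itself exceeds a threshold. Thresholds below $1/s$ are not covered, so we first cut off the low part of $f$. The cut loses little as long as $\|f\|^2$ is large, because $f$ has total mass at most $1$.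

\begin{lemma}\label{lem:spread}
For all $y,z\in C$ and $t\ge\ell$ we have $K^t(y,z)\le4/s$.
\end{lemma}

\begin{proof}
Fix $v\in C$ and let $f_t=K^t(v,\cdot)$. Then $f_t\ge0$, $\sum_xf_t(x)\le1$, and $f_{t+1}=Kf_t$ by symmetry.

\emph{Claim.} If $t<t_0$ and $\|f_t\|^2\ge4/s$, then $\|f_{t+1}\|^2\le(1-\phi^2/4)\|f_t\|^2$.

Write $f=f_t$, $\theta=\|f\|^2/4\ge1/s$ and $g=\max\{f-\theta,0\}$. Pointwise $g^2\ge f^2-2\theta f$: where $f\ge\theta$ the difference is $\theta^2$, and elsewhere the right side is $f(f-2\theta)\le0$. Summing,
$$\|g\|^2\ge\|f\|^2-2\theta=\tfrac12\|f\|^2>0 .$$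
For $\rho\ge0$ let $S_\rho=\{x\in C:g(x)^2>\rho\}=\{x\in C:f(x)>\theta+\sqrt\rho\}$. If $\rho<\max g^2$ this is a level set, since it is nonempty and $\theta+\sqrt\rho\ge1/s$; otherwise it is empty. By (B), $K(S_\rho,C\setminus S_\rho)\ge\phi|S_\rho|$ for all $\rho\ge0$. Integrate over $\rho$. A point $x$ lies in $S_\rho$ exactly for $\rho<g(x)^2$, and a pair $(x,y)$ lies in $S_\rho\times(C\setminus S_\rho)$ exactly for $g(y)^2\le\rho<g(x)^2$. With the symmetry of $K$ this gives
$$\phi\|g\|^2\le\sum_{x,y}K(x,y)\max\{g(x)^2-g(y)^2,0\}=\tfrac12\sum_{x,y}K(x,y)\,|g(x)-g(y)|\,\bigl(g(x)+g(y)\bigr).$$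
By the Cauchy--Schwarz inequality, $(a+b)^2\le2a^2+2b^2$ and the bound on row sums, the right side is at most
$$\mathcal E(g)^{1/2}\Bigl(\tfrac12\sum_{x,y}K(x,y)\bigl(g(x)+g(y)\bigr)^2\Bigr)^{1/2}\le\mathcal E(g)^{1/2}\bigl(2\|g\|^2\bigr)^{1/2}.$$
Thus $\mathcal E(g)\ge\frac{\phi^2}2\|g\|^2\ge\frac{\phi^2}4\|f\|^2$. Since $|g(x)-g(y)|\le|f(x)-f(y)|$, we have $\mathcal E(f)\ge\mathcal E(g)$, and Lemma~\ref{lem:K}(b) gives $\|Kf\|^2\le\|f\|^2-\mathcal E(f)\le(1-\phi^2/4)\|f\|^2$. This proves the claim.

The norms $\|f_t\|$ are nonincreasing and $\|f_0\|=1$. If $\|f_{t_0}\|^2>4/s$, the claim applies to every $t<t_0$; as $\phi^2/4=\epsilon^2/1024$, it yields $\|f_{t_0}\|^2\le e^{-t_0\epsilon^2/1024}\le1/s$, a contradiction. Hence $\|K^t(v,\cdot)\|^2\le4/s$ for all $v\in C$ and $t\ge t_0$. For $t\ge\ell=2t_0$ write $t=a+b$ with $a,b\ge t_0$. By symmetry and the Cauchy--Schwarz inequality,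
$$K^t(y,z)=\sum_{w\in C}K^a(y,w)K^b(z,w)\le\|K^a(y,\cdot)\|\,\|K^b(z,\cdot)\|\le4/s .$$
\end{proof}

\subsection*{From spreading to a path}
The start $u$ lies in $C$ with probability at least $\epsilon/4$. Condition on this event, so that $u$ is uniform on $C$, and consider the first walk of the round, continued indefinitely. We apply Lemma~\ref{lem:trace} with the return times $\sigma_j$, so that $W_j=\{X_r:\sigma_j\le r\le\sigma_{j+1}\}$ is the set visited by the $j$-th excursion. Compared with Section~\ref{sec:model}, two things can go wrong that could not before: an excursion may be too long, which is also the only way for $K$ to lose mass, and two excursions may meet outside $C$.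

Let $\mathcal G_j$ be the event $\{\gamma_0,\dots,\gamma_j\le R\}$, and let $\mathcal G_{-1}$ be the sure event. By Lemma~\ref{lem:K}(c) and the bound on column sums,
\begin{equation}\label{eq:unif}
\Pr(Y_j=w,\ \mathcal G_{j-1})=\frac1{|C|}\sum_{v\in C}K^j(v,w)\le\frac1{|C|}\qquad(j\ge0,\ w\in C).
\end{equation}
So every excursion starts from a distribution dominated by the uniform one, which is what the averaged bounds of Lemma~\ref{lem:exc} require. We also use $n/|C|\le4/\epsilon$; this is why the peeling stops when $C$ becomes small.

\emph{Long excursions.} If $\mathcal G_{L-1}$ fails, there is a first $j<L$ with $\gamma_j>R$. By the strong Markov property, \eqref{eq:unif} and Lemma~\ref{lem:exc}(c),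
\begin{equation}\label{eq:bad1}
1-\Pr(\mathcal G_{L-1})=\sum_{j<L}\sum_{w\in C}\Pr(Y_j=w,\mathcal G_{j-1})\Pr\nolimits_w(\tau>R)\le L\cdot\frac{n}{|C|(R+1)}\le\frac{4L}{\epsilon R}\le\frac14 .
\end{equation}

\emph{Collisions.} Fix $0\le j<j'\le L-1$ with $j'-j\ge\ell+1$, and let $a=j'-j-1\ge\ell$. Condition on $X_0,\dots,X_{\sigma_{j+1}}$, on the event $\mathcal G_j$. This determines $W_j$ and $y=Y_{j+1}$, and the rest of the process is a walk from $y$ whose $a$-th position in $C$ is $Y_{j'}$. Fix $z\in W_j$ and let $p_z$ be the conditional probability that $z\in W_{j'}$ and $\gamma_{j+1},\dots,\gamma_{j'}\le R$.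
\begin{itemize}
\item Let $z\in C$. Since $W_{j'}\cap C=\{Y_{j'},Y_{j'+1}\}$, Lemmas~\ref{lem:K}(c) and~\ref{lem:spread} give $p_z\le K^a(y,z)+K^{a+1}(y,z)\le8/s$.
\item Let $z\notin C$. Then $X_{\sigma_{j'}+r}=z$ for some $1\le r<\gamma_{j'}$. By the strong Markov property at $\sigma_{j'}$, Lemma~\ref{lem:spread} and Lemma~\ref{lem:exc}(a),
$$p_z\le\sum_{w\in C}K^a(y,w)\sum_{r\ge1}\Pr\nolimits_w(X_r=z,\ \tau>r)\le\frac4s\sum_{w\in C}\sum_{r\ge1}\Pr\nolimits_w(X_r=z,\ \tau>r)\le\frac4s .$$
\end{itemize}
Summing over $z\in W_j$ and taking expectations, $\Pr(\mathcal G_{j'},\ W_j\cap W_{j'}\ne\emptyset)\le\frac8s\,\mathbb E\bigl[|W_j|\mathbf 1_{\mathcal G_j}\bigr]$. Since $|W_j|\le1+\gamma_j$, the strong Markov property at $\sigma_j$, \eqref{eq:unif} and Lemma~\ref{lem:exc}(b) give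
$$\mathbb E\bigl[|W_j|\mathbf 1_{\mathcal G_j}\bigr]\le\frac1{|C|}\sum_{w\in C}\mathbb E_w[1+\tau]\le1+\frac n{|C|}\le\frac5\epsilon .$$
There are at most $L^2/2$ pairs $(j,j')$. By Lemma~\ref{lem:param}, the probability that $\mathcal G_{L-1}$ holds and $W_j\cap W_{j'}\ne\emptyset$ for some pair with $j'-j\ge\ell+1$ is at most
\begin{equation}\label{eq:bad2}
\frac{L^2}2\cdot\frac8s\cdot\frac5\epsilon=\frac{20L^2}{\epsilon s}\le\frac14 .
\end{equation}

By \eqref{eq:bad1} and \eqref{eq:bad2}, with conditional probability at least $\frac12$ the event $\mathcal G_{L-1}$ holds and $W_j\cap W_{j'}=\emptyset$ whenever $0\le j,j'\le L-1$ and $|j-j'|\ge\ell+1$. Then $\sigma_L\le RL=N$, so all edges traversed up to time $\sigma_L$ are known to the algorithm, whichever of its two branches is executed. By Lemma~\ref{lem:trace} they contain a $k$-path. The round succeeds with probability at least $\frac\epsilon4\cdot\frac12=\frac\epsilon8$.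

Together with Section~\ref{sec:small}, this proves Proposition~\ref{prop:round}, and with it Theorem~\ref{thm:main}.

\section{The lower bound}\label{sec:lower}

Two obstacles are combined in one randomly labeled graph: only about a $2\epsilon$ fraction of the vertices have neighbors at all, and an algorithm can hardly name a vertex of a path without having seen it. To keep the graph far although most vertices are isolated, the nontrivial part must lose a constant fraction of its edges before it becomes $k$-path free. Cliques have this property by the theorem of Erd\H{o}s and Gallai \cite{EG}: a $k$-path-free graph on $m$ vertices has at most $(k-1)m/2$ edges.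

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $G_0$ be a graph on $n$ vertices, called \emph{positions}, that consists of $c=\lceil\frac{2\epsilon n}{2k+2}\rceil$ disjoint copies of the complete graph on $2k+2$ vertices and isolated vertices. The number $m=c(2k+2)$ of non-isolated positions satisfies $2\epsilon n\le m\le2\epsilon n+2k+2$. As $2\epsilon\le\frac12$, we have $m\le n$ for $n\ge4k+4$. The degree bound is $d=2k+1$, and $G_0$ has $m(2k+1)/2$ edges. To make it $k$-path free one must remove at least
$$\frac{m(2k+1)}2-\frac{m(k-1)}2=\frac{m(k+2)}2\ge\epsilon(k+2)n\ge\frac{\epsilon dn}2$$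
edges, so $G_0$ is $\epsilon$-far. Fix an order of the neighbors of each position. A bijection $\pi$ from the labels $[n]$ to the positions turns $G_0$ into an input $G_\pi$. Let $\pi$ be uniformly random.

Suppose that an algorithm finds $k$-paths with at most $q$ queries, where $q<\frac1{4\epsilon}$ or $q<\frac{k+1}2$. Its success probability over its coins and $\pi$ is at least $\frac23$, so for some fixed outcome of the coins the resulting deterministic algorithm succeeds with probability at least $\frac23$ over $\pi$. We may assume that it stops after $q$ queries whatever the answers, and that its output is a sequence of $k+1$ distinct labels.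

\emph{The case $q<\frac1{4\epsilon}$.} Let $v_1,\dots,v_{q'}$, $q'\le q$, be the labels queried, and $w_0,\dots,w_k$ the output, when every query is answered by the special symbol. These do not depend on $\pi$. If all $\pi(v_i)$ are isolated, the run on $G_\pi$ is this run, and success requires $w_0w_1$ to be an edge of $G_\pi$. Each $\pi(v_i)$ is non-isolated with probability $m/n$. Given $\pi(w_0)$, the position $\pi(w_1)$ is uniform among the other $n-1$ positions, at most $2k+1$ of which are adjacent to $\pi(w_0)$. The success probability is therefore at most
$$q\Bigl(2\epsilon+\frac{2k+2}n\Bigr)+\frac{2k+1}{n-1}\le\frac12+\frac{k+1}{2\epsilon n}+\frac{2k+1}{n-1},$$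
which is less than $\frac23$ for large $n$.

\emph{The case $q<\frac{k+1}2$.} Let $A(\pi)$ be the set of labels that are queried or returned in the run on $G_\pi$; then $|A(\pi)|\le2q\le k$. If $\pi'$ agrees with $\pi$ on $A(\pi)$, the two runs are identical. Indeed, if they agree before a query $(v,i)$, then $\pi'(v)=\pi(v)$; if this position has no $i$-th neighbor, both answers are the special symbol, and otherwise its $i$-th neighbor is $\pi(b)=\pi'(b)$ for the label $b\in A(\pi)$ returned on $G_\pi$. In particular $A(\pi')=A(\pi)$, so the relation ``$\pi'$ agrees with $\pi$ on $A(\pi)$'' partitions the bijections into classes. On a class the set $A$, the positions of its labels and the output are fixed, and the labels outside $A$ are distributed uniformly over the remaining positions. The output has $k+1>|A|$ labels, so it contains a label $w\notin A$; let $w'$ be next to $w$ in the output. Given the class and $\pi(w')$, the position $\pi(w)$ is uniform among at least $n-k-1$ positions, at most $2k+1$ of which are adjacent to $\pi(w')$. The success probability is at most $\frac{2k+1}{n-k-1}$, which is less than $\frac23$ for large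 $n$.

Both cases are contradictory for large $n$, so $q\ge\max\{\frac{k+1}2,\frac1{4\epsilon}\}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EG}
Erd\H{o}s and Gallai, 1959.

\bibitem{paths}
\emph{Finding $k$-Paths in Cycle Free Graphs},
\texttt{https://www.wisdom.weizmann.ac.il/\%7Eoded/PDF/msc-ar.pdf}.

\end{thebibliography}
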